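
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{conjecture}{Conjecture}

\title{Cusp forms of weight $2$ and the general type of the moduli spaces of $(1,t)$-polarized abelian surfaces}


\begin{abstract}
Let $\mathcal A_t$ be the moduli space of abelian surfaces with a polarization of type $(1,t)$. We prove that $\mathcal A_t$ is of general type whenever there is a nonzero Jacobi cusp form of weight $2$ and index $t$. The Jacobi form lifts to a cusp form $F$ of weight $2$ for the paramodular group $\Gamma_t$. We show that $F$ vanishes on the fixed divisor of every reflection in $\Gamma_t$, and that for every modular form $G$ of weight $k$ the form $F^kG\,(dZ)^k$ extends to every smooth projective model of $\mathcal A_t$. No singularity of the quotient has to be classified: at a fixed point that does not come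 from a reflection, the automorphy factor of weight $2$ is canceled by a product of local coordinates.
\end{abstract}

\section{Introduction}

\subsection*{The question}
Fix $t\in\mathbb N$. Let $\mathcal A_t$ be the moduli space of abelian surfaces with a polarization of type $(1,t)$. It is a quasi-projective variety of dimension $3$, isomorphic to $\Gamma_t\backslash\mathbb H_2$, where $\mathbb H_2$ is the Siegel upper half-space of degree $2$ and $\Gamma_t$ is the \emph{paramodular group} of level $t$. This is the group of integral symplectic automorphisms of the form $\begin{pmatrix}0&T\\-T&0\end{pmatrix}$, $T=\operatorname{diag}(1,t)$. After conjugation it becomes the group of all matrices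
\begin{equation}\label{shape}
\begin{pmatrix}* & t* & * & *\\ * & * & * & */t\\ * & t* & * & *\\ t* & t* & t* & *\end{pmatrix}\in\mathrm{Sp}_4(\mathbb Q),\qquad *\in\mathbb Z .
\end{equation}
We say that a variety is \emph{of general type} if a smooth projective model $Y$ of it has maximal Kodaira dimension. In dimension $3$ this means that the plurigenera $P_k(Y)=\dim H^0(Y,kK_Y)$ grow like $k^3$.

Write $Z=\begin{pmatrix}\tau&z\\z&\omega\end{pmatrix}\in\mathbb H_2$ and $dZ=d\tau\wedge dz\wedge d\omega$. For a symplectic matrix $\gamma$ with lower blocks $C,D$ we have $d(\gamma Z)=\det(CZ+D)^{-3}dZ$. So if $\Psi$ is a modular form of weight $3k$, then $\Psi\,(dZ)^k$ is an invariant $k$-canonical form on $\mathbb H_2$. There are about $k^3$ independent forms $\Psi$, and the only question is how many of these pluricanonical forms extend to $Y$. At a cusp $(dZ)^k$ has a pole of order $k$, so $\Psi$ must vanish to order $k$ there. A cusp form $F$ of weight $2$ achieves this at once. For every modular form $G$ of weight $k$ put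
\begin{equation}\label{omegaG}
\omega_G=F^kG\,(dZ)^k .
\end{equation}
The coefficient $F^kG$ has weight $3k$ and vanishes to order $k$ at the boundary, and $G$ still ranges over a space of dimension about $k^3$. Cusp forms of weight $2$ on $\Gamma_t$ can be constructed from the space $\mathfrak S^J_{2,t}$ of Jacobi cusp forms of weight $2$ and index $t$, in the sense of Eichler--Zagier. This makes the following conjecture of \cite{P} natural.

\begin{conjecture}[\cite{P}]
The moduli space $\mathcal A_t$ of abelian surfaces with a polarization of type $(1,t)$ is of general type if the dimension of the space of the Jacobi cusp forms of weight $2$ and index $t$ is positive.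
\end{conjecture}

Three facts are quoted in \cite{P}:
\begin{itemize}
\item[(i)] the first $t$ with $\dim_{\mathbb C}\mathfrak S^J_{2,t}>0$ is $t=37$;
\item[(ii)] the largest $t$ with $\dim_{\mathbb C}\mathfrak S^J_{2,t}=0$ is $t=180$;
\item[(iii)] if $\dim_{\mathbb C}\mathfrak S^J_{2,t}>0$ and $\Gamma\subset\Gamma_t$ is a subgroup of finite index without elements of finite order, then $\Gamma\backslash\mathbb H_2$ is of general type.
\end{itemize}
Fact (iii) never applies to $\Gamma=\Gamma_t$. This group contains for instance $\operatorname{diag}(1,-1,1,-1)$, which acts by $(\tau,z,\omega)\mapsto(\tau,-z,\omega)$ and fixes the divisor $z=0$. Torsion has two effects. Along a divisor fixed by a reflection the quotient map is ramified, and an invariant $k$-canonical form that does not vanish there acquires a pole of order $k/2$ on the quotient (Remark~\ref{necessary}). Fixed loci of higher codimension can produce quotient singularities, and at a singularity that is not canonical further conditions appear. One could therefore expect that $\omega_G$ fails to extend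 and that corrections are needed. In fact the forms $\omega_G$ extend without any correction.

\subsection*{Results}

\begin{theoremA}
If $\dim\mathfrak S^J_{2,t}>0$, then $\mathcal A_t$ is of general type.
\end{theoremA}

So the conjecture is true. By (i) and (ii), $\mathcal A_{37}$ and all $\mathcal A_t$ with $t\ge181$ are of general type.

Let $\Gamma\subset\mathrm{Sp}_4(\mathbb Q)$ be arithmetic, that is, commensurable with $\mathrm{Sp}_4(\mathbb Z)$, and let $M_k(\Gamma)\supset S_k(\Gamma)$ be its spaces of modular and cusp forms of weight $k$ (defined in Section~\ref{sec:conv}). A \emph{mirror} of $\Gamma$ is a divisor in $\mathbb H_2$ that is the fixed locus of some $\gamma\in\Gamma$.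

\begin{theoremB}
Let $\Gamma\subset\mathrm{Sp}_4(\mathbb Q)$ be arithmetic and let $0\ne F\in S_2(\Gamma)$ vanish on every mirror of\/ $\Gamma$. Then for all $k\ge1$ and $G\in M_k(\Gamma)$, the form $F^kG\,(dZ)^k$ extends to a regular section of $kK_Y$ on every smooth projective model $Y$ of\/ $\Gamma\backslash\mathbb H_2$. Hence $P_k(Y)\ge\dim M_k(\Gamma)$ for all $k\ge1$, and $\Gamma\backslash\mathbb H_2$ is of general type.
\end{theoremB}

Theorem~A follows from Theorem~B and two statements about $\Gamma_t$: a nonzero element of $\mathfrak S^J_{2,t}$ lifts to a nonzero $F\in S_2(\Gamma_t)$ (Proposition~\ref{lift}), and every $F\in S_2(\Gamma_t)$ vanishes on all mirrors (Proposition~\ref{mirrors}). The second holds because the restriction of $F$ to a mirror is, in one variable, a cusp form of weight $2$ for a conjugate of $\Gamma(2)$, and $X(2)$ has genus $0$.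

Section~\ref{sec:small} shows both ideas in their smallest cases. Sections~\ref{sec:conv}--\ref{sec:mirrors} treat $\Gamma_t$, Section~\ref{sec:ext} proves Theorem~B, and Section~\ref{sec:end} proves Theorem~A and derives consequences.

\section{Two small cases}\label{sec:small}

Throughout, $\mathbf e(x)=e^{2\pi ix}$.

\subsection{An elliptic point on a modular curve}\label{sec:curve}
Let $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\mathrm{SL}_2(\mathbb R)$ have finite order and fix $\tau_0\in\mathbb H_1$, and let $f$ be holomorphic near $\tau_0$ with $f(\gamma\tau)=(c\tau+d)^2f(\tau)$. Then $f\,d\tau$ is holomorphic on the quotient by $\langle\gamma\rangle$. We give a proof in the form that generalizes. Put $j=c\tau_0+d$. Comparing imaginary parts in $\gamma\tau_0=\tau_0$ gives $|j|=1$, so $c\bar\tau_0+d=\bar j=j^{-1}$. Let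
\[
x=\frac{\tau-\tau_0}{\tau-\bar\tau_0},\qquad \tilde f=(\tau-\bar\tau_0)^2f .
\]
From $\gamma\tau-\gamma\rho=\dfrac{\tau-\rho}{(c\tau+d)(c\rho+d)}$ with $\rho=\tau_0$ and $\rho=\bar\tau_0$ we get
\begin{equation}\label{cayley1}
x\circ\gamma=j^{-2}x,\qquad \tilde f\circ\gamma=\frac{(\tau-\bar\tau_0)^2}{(c\tau+d)^2j^{-2}}\,(c\tau+d)^2f=j^2\tilde f .
\end{equation}
Hence $\tilde fx$ is an \emph{invariant} function, and it vanishes at $\tau_0$. If $j^2$ has order $\nu$, it is a power series in $x^\nu$ without constant term. Since $dx=(\tau_0-\bar\tau_0)(\tau-\bar\tau_0)^{-2}d\tau$,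
\[
f\,d\tau=\mathrm{const}\cdot(\tilde fx)\cdot\frac{dx}{x}.
\]
In the coordinate $s=x^\nu$ of the quotient, $dx/x=\nu^{-1}ds/s$ has a simple pole and $\tilde fx$ has a zero. So $f\,d\tau$ is holomorphic there.

The mechanism is that the automorphy factor of $f$ is inverse to the character of a coordinate. The form therefore splits into an invariant function that vanishes at the fixed point and a logarithmic form, which has at most a simple pole. In degree $2$, at a fixed point in $\mathbb H_2$, there will be coordinates $x_1,x_2,x_3$ with characters $\lambda_1^2,\lambda_1\lambda_2,\lambda_2^2$, and a form of weight $2$ has the character $(\lambda_1\lambda_2)^{-2}$, inverse to that of $x_1x_3$. Thus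
\[
F\,dZ\ \text{ behaves like }\ (\tilde Fx_1x_3)\cdot x_2\cdot\frac{dx_1}{x_1}\wedge\frac{dx_2}{x_2}\wedge\frac{dx_3}{x_3},
\]
again an invariant function times a holomorphic function times a logarithmic form. (The form $F\,dZ$ itself is not invariant. It has weight $-1$, and in $\omega_G$ this is compensated by $G$, which is holomorphic and does no harm.) The argument works if $x_1x_3$ vanishes on the fixed locus. If $\gamma$ acts nontrivially, the only exception is $\lambda_1^2=\lambda_2^2=1$, which is the case of a mirror.

\subsection{Two mirrors}\label{sec:two}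
Recall that a Jacobi form of weight $2$ and index $m\ge1$ is a holomorphic function $\varphi(\tau,z)=\sum_{n,r\in\mathbb Z}c(n,r)\,\mathbf e(n\tau+rz)$ on $\mathbb H_1\times\mathbb C$ with
\begin{align}
\varphi\Big(\frac{a\tau+b}{c\tau+d},\frac z{c\tau+d}\Big)&=(c\tau+d)^2\,\mathbf e\Big(\frac{mcz^2}{c\tau+d}\Big)\varphi(\tau,z)&&\text{for }\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\mathrm{SL}_2(\mathbb Z),\label{J1}\\
\varphi(\tau,z+\lambda\tau+\mu)&=\mathbf e\big(-m(\lambda^2\tau+2\lambda z)\big)\varphi(\tau,z)&&\text{for }\lambda,\mu\in\mathbb Z,\label{J2}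
\end{align}
and $c(n,r)\neq0$ only if $4nm\ge r^2$. It is a cusp form if $c(n,r)\ne0$ only for $4nm>r^2$.

Let $\varphi$ be a Jacobi cusp form of weight $2$ and index $m$. By \eqref{J1}, $\varphi(\tau,0)$ is a cusp form of weight $2$ for $\mathrm{SL}_2(\mathbb Z)$, so it is $0$.

Next consider $z=\frac12$. For $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\mathrm{SL}_2(\mathbb Z)$, \eqref{J1} with $z=\frac{c\tau+d}2$ gives
\begin{equation}\label{half}
(c\tau+d)^{-2}\varphi\Big(\frac{a\tau+b}{c\tau+d},\frac12\Big)=\mathbf e\Big(\frac{mc(c\tau+d)}4\Big)\varphi\Big(\tau,\frac{c\tau+d}2\Big).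
\end{equation}
The exponents of $\mathbf e(\tau)$ on the right are $n+rp+mp^2=\frac{4nm-r^2}{4m}+m\big(p+\frac r{2m}\big)^2>0$ with $p=\frac c2$. If $4\mid c$, then $d$ is odd, and \eqref{J2} with $\lambda=\frac c2$, $\mu=\frac{d-1}2$ turns the right side of \eqref{half} into $\mathbf e\big(\frac{mc(d-2)}4\big)\varphi(\tau,\frac12)=\varphi(\tau,\frac12)$. So $\varphi(\tau,\frac12)$ is a cusp form of weight $2$ for $\Gamma_0(4)$. As $X_0(4)$ has genus $0$, it is $0$.

Suppose now that $F=\sum_{m\ge1}\varphi_m(\tau,z)\,\mathbf e(mt\omega)$ is a form on $\Gamma_t$ whose coefficients $\varphi_m$ are Jacobi cusp forms of weight $2$. Then $F$ vanishes on $z=0$ and on $z=\frac12$. These are the mirrors of $(\tau,z,\omega)\mapsto(\tau,-z,\omega)$ and of $(\tau,z,\omega)\mapsto(\tau,1-z,\omega)$, which both come from $\Gamma_t$. The first mirror brings in $\mathrm{SL}_2(\mathbb Z)$ and the second $\Gamma_0(4)$, which is conjugate to $\Gamma(2)$. Section~\ref{sec:mirrors} shows that nothing worse than $\Gamma(2)$ can occur.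

\section{Conventions and preliminaries}\label{sec:conv}

\subsection{The symplectic group}
The group $\mathrm{Sp}_4(\mathbb R)$ acts on $\mathbb H_2$ by $\gamma Z=(AZ+B)(CZ+D)^{-1}$, where $\gamma=\begin{pmatrix}A&B\\C&D\end{pmatrix}$. It acts from the right on row vectors with basis $e_1,\dots,e_4$, preserving
\[
\langle x,y\rangle=x_1y_3-x_3y_1+x_2y_4-x_4y_2 .
\]
Thus $e_i\gamma$ is the $i$-th row of $\gamma$. Only $\pm1$ act trivially on $\mathbb H_2$. Put $(F|_k\gamma)(Z)=\det(CZ+D)^{-k}F(\gamma Z)$, so $(F|_k\gamma)|_k\delta=F|_k(\gamma\delta)$. If $Z=\delta Z'$, then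
\begin{equation}\label{translate}
F^kG\,(dZ)^k=(F|_2\delta)^k\,(G|_k\delta)\,(dZ')^k\qquad(\text{weights }2\text{ and }k).
\end{equation}

Let $\gamma\in\mathrm{Sp}_4(\mathbb Q)$ preserve the line $\mathbb Qe_4$, say $e_4\gamma=\alpha^{-1}e_4$. Then $\gamma$ preserves $e_4^\perp=\{x_2=0\}$, and $\langle e_2\gamma,e_4\gamma\rangle=1$. Hence
\begin{equation}\label{parabolic}
\gamma=\begin{pmatrix}a&0&b&*\\ \lambda&\alpha&\mu&\kappa\\ c&0&d&*\\0&0&0&\alpha^{-1}\end{pmatrix},\qquad \begin{pmatrix}a&b\\c&d\end{pmatrix}\in\mathrm{SL}_2(\mathbb Q),\qquad CZ+D=\begin{pmatrix}c\tau+d&cz+*\\0&\alpha^{-1}\end{pmatrix}.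
\end{equation}
Computing $(AZ+B)(CZ+D)^{-1}$ we find that $\gamma$ acts by
\begin{equation}\label{paraction}
\tau\mapsto\frac{a\tau+b}{c\tau+d},\qquad z\mapsto\frac{\alpha z+\lambda\tau+\mu}{c\tau+d},\qquad \omega\mapsto\alpha^2\omega+(\text{a function of }\tau,z).
\end{equation}
If $\gamma$ preserves a lattice in $\mathbb Q^4$, then it preserves the intersection of this lattice with $\mathbb Qe_4$, so $\alpha=\pm1$.

\subsection{Modular forms}
An arithmetic group $\Gamma$ preserves a lattice in $\mathbb Q^4$: since $\Gamma\cap\mathrm{Sp}_4(\mathbb Z)$ has finite index in $\Gamma$, the lattices $\mathbb Z^4\gamma$, $\gamma\in\Gamma$, are finite in number, and their sum is $\Gamma$-stable.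

$M_k(\Gamma)$ is the space of holomorphic $G$ on $\mathbb H_2$ with $G|_k\gamma=G$ for all $\gamma\in\Gamma$. For $\delta\in\mathrm{Sp}_4(\mathbb Q)$ the function $G|_k\delta$ has a Fourier expansion $\sum_Ta(T)\,\mathbf e(\operatorname{tr}TZ)$ over rational symmetric $T$. By Koecher's principle only $T\ge0$ occur. $S_k(\Gamma)$ consists of those $G$ for which all $G|_k\delta$, $\delta\in\mathrm{Sp}_4(\mathbb Q)$, are supported on $T>0$. Equivalently, $\Phi(G|_k\delta)=0$ for all $\delta$, where $\Phi=\lim_{\omega\to i\infty}$ keeps the terms with $T=\operatorname{diag}(n,0)$. Indeed, any singular rational $T\ge0$ has this form after $T\mapsto{}^t\!ATA$ with $A\in\mathrm{GL}_2(\mathbb Q)$, and this change is effected, up to a constant factor, by slashing with $\operatorname{diag}(A,{}^t\!A^{-1})$.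

\subsection{The paramodular group as the stabilizer of a lattice}
Let
\[
\Lambda=\mathbb Z\oplus t\mathbb Z\oplus\mathbb Z\oplus\mathbb Z,\qquad \Lambda^\vee=\{x:\langle x,\Lambda\rangle\subset\mathbb Z\}=\mathbb Z\oplus\mathbb Z\oplus\mathbb Z\oplus\tfrac1t\mathbb Z .
\]

\begin{lemma}\label{stab}
$\Gamma_t$ is the full stabilizer of $\Lambda$ in $\mathrm{Sp}_4(\mathbb Q)$.
\end{lemma}

\begin{proof}
If $\gamma$ has the shape \eqref{shape}, then $e_1\gamma$, $te_2\gamma$, $e_3\gamma$, $e_4\gamma$ lie in $\Lambda$. Since $\det\gamma=1$, $\gamma$ preserves $\Lambda$. Conversely, if $\gamma$ preserves $\Lambda$, it also preserves $\Lambda^\vee$. From $e_1,e_3\in\Lambda$, rows $1$ and $3$ lie in $(\mathbb Z,t\mathbb Z,\mathbb Z,\mathbb Z)$. From $e_2\in\Lambda^\vee$, row $2$ lies in $(\mathbb Z,\mathbb Z,\mathbb Z,\frac1t\mathbb Z)$. From $\frac1te_4\in\Lambda^\vee$, row $4$ lies in $(t\mathbb Z,t\mathbb Z,t\mathbb Z,\mathbb Z)$.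
\end{proof}

In particular $\Gamma_t$ contains $\mathrm{SL}_2^{(13)}$, the group $\mathrm{SL}_2(\mathbb Z)$ acting on the coordinates $\{1,3\}$, and $\mathrm{SL}_2^{(24)}=\mathrm{SL}(\mathbb Zte_2\oplus\mathbb Ze_4)$ acting on the coordinates $\{2,4\}$.

\subsection{The local form of an element at a fixed point}

\begin{lemma}\label{local}
Let $\gamma\in\mathrm{Sp}_4(\mathbb R)$ fix $Z_0\in\mathbb H_2$. There are $\lambda_1,\lambda_2\in\mathbb C$ of absolute value $1$, global holomorphic coordinates $x_1,x_2,x_3$ on $\mathbb H_2$ (identifying it with a convex bounded domain) vanishing at $Z_0$, and a nowhere vanishing holomorphic function $\varepsilon$ on $\mathbb H_2$ such that: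
\begin{itemize}
\item[(a)] $x_1\circ\gamma=\lambda_1^2x_1$, $x_2\circ\gamma=\lambda_1\lambda_2x_2$, $x_3\circ\gamma=\lambda_2^2x_3$;
\item[(b)] if $F$ is a holomorphic function on $\mathbb H_2$ with $F|_2\gamma=F$, then $\tilde F=\varepsilon^2F$ satisfies $\tilde F\circ\gamma=(\lambda_1\lambda_2)^{-2}\tilde F$;
\item[(c)] $dZ=\mathrm{unit}\cdot dx_1\wedge dx_2\wedge dx_3$;
\item[(d)] $\gamma$ is conjugate in the stabilizer of $Z_0$ to an element corresponding to $\operatorname{diag}(\lambda_1,\lambda_2)$ under an isomorphism of this stabilizer with the unitary group $U(2)$.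
\end{itemize}
\end{lemma}

\begin{proof}
Choose $h\in\mathrm{Sp}_4(\mathbb R)$ with $h(i1_2)=Z_0$. Replacing $\gamma$, $Z$, $F$ by $h^{-1}\gamma h$, $h^{-1}Z$, $F|_2h$ changes $F$ and $dZ$ only by nowhere vanishing factors, in the case of $F$ by the square of one. So let $Z_0=i=i1_2$. The stabilizer of $i$ consists of the matrices $\gamma=\begin{pmatrix}A&B\\-B&A\end{pmatrix}$ with $u=A+iB\in U(2)$, and $\gamma\mapsto u$ is an isomorphism. We have
\begin{align*}
\gamma Z-i&=\big((AZ+B)-i(A-BZ)\big)(A-BZ)^{-1}=u\,(Z-i)(A-BZ)^{-1},\\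
\gamma Z+i&=\big((AZ+B)+i(A-BZ)\big)(A-BZ)^{-1}=\bar u\,(Z+i)(A-BZ)^{-1}.
\end{align*}
So the Cayley coordinate $W=(Z-i)(Z+i)^{-1}$, a symmetric matrix ranging over a convex bounded domain, satisfies $W\circ\gamma=uW\bar u^{-1}=uW\,{}^tu$. With $\varepsilon=\det(Z+i)$,
\[
\tilde F(\gamma Z)=\det(\bar u)^2\det(Z+i)^2\det(A-BZ)^{-2}F(\gamma Z)=\det(u)^{-2}\tilde F(Z),
\]
which is (b), where $\lambda_1,\lambda_2$ are the eigenvalues of $u$. Write $u=v\operatorname{diag}(\lambda_1,\lambda_2)v^{-1}$ with $v$ unitary, which gives (d), and $W=v\begin{pmatrix}x_1&x_2\\x_2&x_3\end{pmatrix}{}^tv$. Then $uW\,{}^tu=v\operatorname{diag}(\lambda_1,\lambda_2)\begin{pmatrix}x_1&x_2\\x_2&x_3\end{pmatrix}\operatorname{diag}(\lambda_1,\lambda_2)\,{}^tv$, which is (a). Part (c) holds because $Z\mapsto W$ is biholomorphic onto its image.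
\end{proof}

By (a), the fixed locus of $\gamma$ is where all $x_j$ with nontrivial eigenvalue vanish. It is a divisor exactly when two of $\lambda_1^2,\lambda_1\lambda_2,\lambda_2^2$ equal $1$ and the third does not. If $\lambda_1\lambda_2=1$ and one of $\lambda_1^2,\lambda_2^2$ is $1$, then $\lambda_1=\lambda_2=\pm1$ and all three are $1$. Therefore
\begin{equation}\label{mirrorcase}
\text{the fixed locus of $\gamma$ is a divisor}\iff\lambda_1^2=\lambda_2^2=1,\ \lambda_1\lambda_2=-1,
\end{equation}
and in this case it is $\{x_2=0\}$.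

\section{A cusp form of weight \texorpdfstring{$2$}{2} on \texorpdfstring{$\Gamma_t$}{Gamma t}}\label{sec:lift}

For $\varphi=\sum c(n,r)\,\mathbf e(n\tau+rz)\in\mathfrak S^J_{2,t}$ and $m\ge1$, Eichler--Zagier \cite[Theorems 4.1 and 4.2]{EZ} define a Jacobi form $\varphi|V_m$ of weight $2$ and index $mt$ whose coefficient at $\mathbf e(n\tau+rz)$ is
\begin{equation}\label{coeff}
A(n,r,m)=\sum_{a\mid(n,r,m)}a\;c\Big(\frac{nm}{a^2},\frac ra\Big).
\end{equation}
Since $c(n,r)\ne0$ only for $4nt>r^2$, we have $A(n,r,m)\ne0$ only for $4nmt>r^2$. In particular only $n\ge1$ occur.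

\begin{proposition}[Gritsenko's lift]\label{lift}
If $0\ne\varphi\in\mathfrak S^J_{2,t}$, then $F(Z)=\sum_{m\ge1}(\varphi|V_m)(\tau,z)\,\mathbf e(mt\omega)$ is a nonzero element of $S_2(\Gamma_t)$.
\end{proposition}

The idea is that $F$ is visibly invariant under the stabilizer of $\mathbb Qe_4$, because its coefficients are Jacobi forms, and under an involution $V$ that interchanges $\tau$ and $t\omega$, because \eqref{coeff} is symmetric in $n$ and $m$. It remains to see that the stabilizer and its conjugate under $V$ generate $\Gamma_t$.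

\begin{proof}
\emph{Convergence.} Write $v=\operatorname{Im}\tau$, $y=\operatorname{Im}z$. The function $v\,|\varphi(\tau,z)|\,e^{-2\pi ty^2/v}$ is invariant under the transformations \eqref{J1}, \eqref{J2} (with $m=t$), so to bound it we may assume $v\ge v_0=\frac{\sqrt3}2$ and $z=p\tau+q$ with $p,q\in[0,1]$. There it is at most
\[
v\,\Sigma(v,p),\qquad \Sigma(v,p)=\sum_{n,r}|c(n,r)|\,e^{-2\pi v(n+rp+tp^2)},
\]
and $n+rp+tp^2\ge\frac{4nt-r^2}{4t}\ge\frac1{4t}$ in all terms. So it is at most $v\,e^{-2\pi(v-v_0)/4t}\,\Sigma(v_0,p)$. This is bounded, because the Fourier series of $\varphi$ converges absolutely and locally uniformly, so that $\Sigma(v_0,p)$ is bounded for $p\in[0,1]$. Hence $|\varphi|\le C_0v^{-1}e^{2\pi ty^2/v}$ on $\mathbb H_1\times\mathbb C$. Integrating $\varphi\cdot\mathbf e(-n\tau-rz)$ over the real parts at $v=\frac1D$, $y=-\frac{rv}{2t}$, where $D=4nt-r^2>0$, we get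
\[
|c(n,r)|\le C_0v^{-1}e^{2\pi v(n-r^2/4t)}=C_0\,e^{\pi/2t}\,(4nt-r^2).
\]
Therefore $|A(n,r,m)|\le\mathrm{const}\cdot(4nmt-r^2)\sum_{a|m}\frac1a\le\mathrm{const}\cdot nm^2$. The matrices $T=\begin{pmatrix}n&r/2\\r/2&mt\end{pmatrix}$ that occur in the expansion of $F$ are positive definite, and there are $O(\sqrt{nm})$ of them for given $n,m$. For $\operatorname{Im}Z\ge\epsilon1_2$ the corresponding exponential is at most $e^{-2\pi\epsilon(n+mt)}$ in absolute value. So the series converges absolutely and locally uniformly on $\mathbb H_2$. Moreover $F\ne0$, since the coefficient of $\mathbf e(t\omega)$ is $\varphi|V_1=\varphi$.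

\emph{Invariance under the stabilizer of $\mathbb Qe_4$.} Let $P_{\mathbb Z}$ be the stabilizer of $\mathbb Qe_4$ in $\Gamma_t$ and $\gamma\in P_{\mathbb Z}$. In \eqref{parabolic} we have $\alpha=\pm1$. After multiplication by $\pm1$ we may take $\alpha=1$, and after multiplication by an element of $\mathrm{SL}_2^{(13)}$ we may take $\begin{pmatrix}a&b\\c&d\end{pmatrix}=1$. The conditions $\langle e_1\gamma,e_2\gamma\rangle=\langle e_3\gamma,e_2\gamma\rangle=0$ then give
\begin{equation}\label{heis}
e_1\mapsto e_1+\mu e_4,\quad e_2\mapsto\lambda e_1+e_2+\mu e_3+\kappa e_4,\quad e_3\mapsto e_3-\lambda e_4,\quad e_4\mapsto e_4,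
\end{equation}
with $\lambda,\mu\in\mathbb Z$ and $\kappa\in\frac1t\mathbb Z$. So $P_{\mathbb Z}$ is generated by $\pm1$, $\mathrm{SL}_2^{(13)}$ and the elements \eqref{heis}. The latter act by
\[
z\mapsto z+\lambda\tau+\mu,\qquad \omega\mapsto\omega+\lambda^2\tau+2\lambda z+\lambda\mu+\kappa,
\]
with $\tau$ fixed and $\det(CZ+D)=1$. By \eqref{J2} for the index $mt$, and since $mt\lambda\mu$ and $mt\kappa$ are integers, each $(\varphi|V_m)\,\mathbf e(mt\omega)$ is invariant. An element of $\mathrm{SL}_2^{(13)}$ acts by $\tau\mapsto\frac{a\tau+b}{c\tau+d}$, $z\mapsto\frac z{c\tau+d}$, $\omega\mapsto\omega-\frac{cz^2}{c\tau+d}$, with $\det(CZ+D)=c\tau+d$, and \eqref{J1} gives invariance in weight $2$. Thus $F|_2\gamma=F$ for $\gamma\in P_{\mathbb Z}$.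

\emph{The involution.} Let $V\in\mathrm{Sp}_4(\mathbb R)$ be given by
\[
e_1\mapsto\sqrt t\,e_2,\quad e_2\mapsto e_1/\sqrt t,\quad e_3\mapsto e_4/\sqrt t,\quad e_4\mapsto\sqrt t\,e_3 .
\]
Then $V^2=1$, $C=0$, $\det D=-1$, and $V$ acts by $(\tau,z,\omega)\mapsto(t\omega,z,\tau/t)$. Since $A(n,r,m)=A(m,r,n)$ for $n,m\ge1$ by \eqref{coeff}, $F(t\omega,z,\tau/t)=F(\tau,z,\omega)$, that is, $F|_2V=F$. Further $\Lambda V=\sqrt t\,\Lambda^\vee$ and $V\in\sqrt t\,\mathrm{GL}_4(\mathbb Q)$. So for $\gamma\in\Gamma_t$ the matrix $V^{-1}\gamma V$ is rational and preserves $\Lambda^\vee$, hence $\Lambda$. By Lemma~\ref{stab}, $V$ normalizes $\Gamma_t$. It follows that $F$ is invariant under $H=\langle P_{\mathbb Z},V^{-1}P_{\mathbb Z}V\rangle\subset\Gamma_t$.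

\emph{$H=\Gamma_t$.} The group $H$ contains $\mathrm{SL}_2^{(13)}$ and $V^{-1}\mathrm{SL}_2^{(13)}V=\mathrm{SL}_2^{(24)}$. Conjugating \eqref{heis} with $\mu=\kappa=0$ by $V$ shows that $H$ contains
\[
h_\lambda:\quad e_1\mapsto e_1+\lambda te_2,\quad e_4\mapsto e_4-\lambda te_3,\quad e_2,e_3\ \text{fixed}\qquad(\lambda\in\mathbb Z).
\]
Since $H$ contains the stabilizer of $e_4$ in $\Gamma_t$, it suffices that $H$ is transitive on the orbit $e_4\Gamma_t$. A vector of this orbit is $v=(ta,tb,tc,d)$ with $\gcd(ta,b,tc,d)=1$, because it is primitive in $\Lambda$. Recall that $\mathrm{SL}_2^{(24)}$ acts as $\mathrm{SL}_2(\mathbb Z)$ on the coordinates with respect to $te_2,e_4$. We move $v$ in steps: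
\begin{align*}
v&\longrightarrow(ta',0,0,d'),\ \gcd(ta',d')=1 &&\text{by }\mathrm{SL}_2^{(13)}\text{ and }\mathrm{SL}_2^{(24)},\\
&\longrightarrow(ta',\,t\cdot ta',\,-td',\,d')&&\text{by }h_1,\\
&\longrightarrow(ta',0,-td',1)&&\text{by }\mathrm{SL}_2^{(24)},\text{ as }\gcd(ta',d')=1,\\
&\longrightarrow(ta',\,-t\cdot ta'd',\,0,\,1)&&\text{by }h_{-d'},\\
&\longrightarrow(ta',0,0,1)&&\text{by }\mathrm{SL}_2^{(24)},\\
&\longrightarrow(0,0,ta',1)&&\text{by }\mathrm{SL}_2^{(13)},\\
&\longrightarrow(0,0,0,1)=e_4&&\text{by }h_{a'}.
\end{align*}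
Hence $F\in M_2(\Gamma_t)$.

\emph{Cuspidality.} We know that the expansion of $F$ itself is supported on $T>0$, and must show $\Phi(F|_2\gamma)=0$ for all $\gamma\in\mathrm{Sp}_4(\mathbb Q)$. Let $P$ be the stabilizer of $\mathbb Qe_4$ in $\mathrm{Sp}_4(\mathbb Q)$. Using $\mathrm{SL}_2^{(13)}$ and $\mathrm{SL}_2^{(24)}$ we find $g\in\Gamma_t$ with $\mathbb Qe_4\gamma^{-1}g\subset\mathbb Qe_3+\mathbb Qe_4$, and then $m=\operatorname{diag}(A,{}^t\!A^{-1})$, $A\in\mathrm{GL}_2(\mathbb Q)$, with $\mathbb Qe_4\gamma^{-1}gm=\mathbb Qe_4$. So $\gamma=gmp$ with $p\in P$, and $F|_2\gamma=(F|_2m)|_2p$. Now $F|_2m=\mathrm{const}\cdot F(AZ\,{}^t\!A)$ is again supported on $T>0$, so its expansion in powers of $\mathbf e(\omega)$ has only positive exponents. By \eqref{parabolic} and \eqref{paraction}, slashing with $p$ replaces $\omega$ by $\alpha^2\omega+(\text{function of }\tau,z)$ and otherwise involves only $\tau$ and $z$. The exponents remain positive, and $\Phi(F|_2\gamma)=0$.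
\end{proof}

\section{Weight \texorpdfstring{$2$}{2} cusp forms vanish on mirrors}\label{sec:mirrors}

\begin{proposition}\label{mirrors}
Every $F\in S_2(\Gamma_t)$ vanishes on every mirror of\/ $\Gamma_t$.
\end{proposition}

The idea is as follows. A mirror is fixed by an involution of $\Lambda$, and an involution splits a lattice into its two eigenlattices up to elements killed by $2$. Hence $\Gamma_t$ contains the principal congruence subgroup of level $2$ of the special linear group of each eigenlattice. Restricted to the mirror, $F$ is therefore a cusp form of weight $2$ for a conjugate of $\Gamma(2)$ in one of the two variables, and there is no such form except $0$.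

\begin{proof}
Let the fixed locus of $\gamma\in\Gamma_t$ be a divisor and let $Z_0$ lie on it. By \eqref{mirrorcase} and Lemma~\ref{local}(d), $\gamma$ corresponds to a unitary matrix with eigenvalues $1,-1$. So $\gamma^2=1$ and $\gamma\ne\pm1$.

Let $V_\pm\subset\mathbb Q^4$ be the $\pm1$-eigenspaces of $\gamma$. For $x\in V_+$, $y\in V_-$ we have $\langle x,y\rangle=\langle x\gamma,y\gamma\rangle=-\langle x,y\rangle$, so $V_+\perp V_-$. Both spaces are nonzero and nondegenerate, hence of even dimension, hence planes. Put $\Lambda_\pm=\Lambda\cap V_\pm$. From $2v=(v+v\gamma)+(v-v\gamma)$,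
\[
2\Lambda\subset\Lambda_+\oplus\Lambda_-\subset\Lambda .
\]
We claim: \emph{if $\beta\in\mathrm{SL}(\Lambda_+)$ and $\beta\equiv1$ modulo $2$, then $(\beta,1)$ acting on $V_+\oplus V_-$ belongs to $\Gamma_t$.} It is symplectic because $V_+$ is a plane. For $v\in\Lambda$ write $2v=v_++v_-$ with $v_\pm\in\Lambda_\pm$. Then $v(\beta,1)-v=\frac12v_+(\beta-1)\in\Lambda_+\subset\Lambda$. The same holds for $\beta^{-1}$, so $(\beta,1)$ preserves $\Lambda$, and Lemma~\ref{stab} applies.

Choose bases $p_\pm,q_\pm$ of $\Lambda_\pm$ with $c_\pm=\langle p_\pm,q_\pm\rangle>0$, and let $\delta\in\mathrm{Sp}_4(\mathbb Q)$ carry $p_+,\,q_+/c_+,\,p_-,\,q_-/c_-$ to $e_1,e_3,e_2,e_4$. Then $\delta^{-1}\gamma\delta=\operatorname{diag}(1,-1,1,-1)$, whose fixed locus $\{z=0\}$ is $\delta^{-1}(\text{mirror})$. So we must show that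
\[
f_\omega(\tau)=(F|_2\delta)(\tau,0,\omega)
\]
vanishes for every fixed $\omega\in\mathbb H_1$. The form $F|_2\delta$ is invariant under $\delta^{-1}\Gamma_t\delta$, which contains the elements $\delta^{-1}(\beta,1)\delta$. In the basis $e_1,\,c_+e_3$ of $\Lambda_+\delta$ they act through all of $\Gamma(2)$. If $\beta=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ in this basis, then in the basis $e_1,e_3$ it is
\[
\beta^*=\begin{pmatrix}a&bc_+\\c/c_+&d\end{pmatrix}.
\]
Put $\tilde f(\tau)=f_\omega(c_+\tau)$. For every $\beta\in\mathrm{SL}_2(\mathbb Z)$ and the corresponding $\beta^*\in\mathrm{SL}_2(\mathbb Q)$ we have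
\[
(\tilde f|_2\beta)(\tau)=(f_\omega|_2\beta^*)(c_+\tau).
\]
For $\beta\in\Gamma(2)$ this is $\tilde f(\tau)$, so $\tilde f$ has weight $2$ for $\Gamma(2)$.

It is a cusp form. With $\beta^*$ acting on the coordinates $\{1,3\}$, $f_\omega|_2\beta^*$ is the restriction to $z=0$ of $F|_2\delta(\beta^*,1)$. The latter is supported on $T>0$, since $F$ is a cusp form, so only $\mathbf e(n\tau)$ with $n>0$ occur in $f_\omega|_2\beta^*$ and hence in $\tilde f|_2\beta$. Thus $\tilde f\,d\tau$ is a holomorphic differential on the modular curve $X(2)$, which has genus $0$. So $\tilde f=0$.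
\end{proof}

\section{Extension of pluricanonical forms: proof of Theorem~B}\label{sec:ext}

Let $\Gamma$, $F$, $G$ be as in Theorem~B, with $G\ne0$. We must show that $\omega_G$ has no pole along any prime divisor $E$ of $Y$. We do not control where $E$ lies over $\Gamma\backslash\mathbb H_2$: it may be exceptional over a quotient singularity or over the boundary. So we compare $Y$ with a space on which $F$, $G$ and $dZ$ are explicit, namely a toroidal compactification for a neat normal subgroup, and keep track of ramification.

\subsection{A neat subgroup and its toroidal compactification}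

Let $\Lambda_\Gamma$ be a $\Gamma$-stable lattice and $\Gamma'=\{\gamma\in\Gamma:\gamma\equiv1\text{ on }\Lambda_\Gamma/3\Lambda_\Gamma\}$, a normal subgroup of finite index. It is \emph{neat}: for $\gamma\in\Gamma'$, the multiplicative group generated by the eigenvalues of $\gamma$ contains no root of unity except $1$. Indeed, an eigenvalue $\alpha$ is a unit and $(\alpha-1)/3$ is an algebraic integer. These two properties pass to products and inverses, by $\alpha\beta-1=\alpha(\beta-1)+(\alpha-1)$ and $\alpha^{-1}-1=-\alpha^{-1}(\alpha-1)$. For a root of unity $\zeta\neq1$ all conjugates of $(\zeta-1)/3$ have absolute value at most $\frac23$, so its norm is nonzero and less than $1$ in absolute value, and $(\zeta-1)/3$ is not an algebraic integer. In particular $\Gamma'$ has no elements of finite order other than $1$ and acts freely on $\mathbb H_2$.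

The finite group $\Delta=\Gamma/\Gamma'(\Gamma\cap\{\pm1\})$ acts effectively on $X'^\circ=\Gamma'\backslash\mathbb H_2$: if $\gamma$ acts trivially, then, $\Gamma'$ being countable, $\gamma$ agrees with some $\gamma'\in\Gamma'$ on a nonempty open set by Baire's theorem, so $\gamma=\pm\gamma'$.

By a \emph{cusp} we mean a rational boundary component of $\mathbb H_2$. The one-dimensional cusps correspond to the lines in $\mathbb Q^4$, the zero-dimensional ones to the rational Lagrangian planes. Write $\Gamma_C$ for the stabilizer of a cusp $C$ in $\Gamma$. A $\Gamma$-admissible family consists of a $\Gamma_C$-invariant decomposition $\Sigma_C$, finite modulo $\Gamma_C$, of the rational closure of the cone of positive definite matrices in $\mathrm{Sym}_2(\mathbb R)$ into rational polyhedral cones, for each zero-dimensional $C$, chosen $\Gamma$-equivariantly. For example, take the cones over the faces of the convex hull of the nonzero points, in the rational closure of the cone, of a $\Gamma_C$-invariant lattice. For a one-dimensional cusp the cone is a half-line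 and there is nothing to choose, and compatibility is automatic, because rational rays of rank one are extremal. A $\Gamma$-admissible family is also $\Gamma'$-admissible; see \cite[Chapters II--III]{AMRT}. Fix one. We require neither regular cones nor projectivity. Let $X'\supset X'^\circ$ be the associated compactification for $\Gamma'$ and $\partial X'=X'\setminus X'^\circ$. We use the following facts from \cite[Chapters II--III]{AMRT}.

\begin{itemize}
\item[(T1)] $X'$ is a compact normal algebraic space with a proper map to the Baily--Borel compactification of $X'^\circ$ extending the identity. Since the family is $\Gamma$-stable, $\Delta$ acts on $X'$. The boundary $\partial X'$ is the disjoint union of the parts lying over the $\Gamma'$-classes of cusps.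
\item[(T2)] Let $C$ be a cusp, $\Gamma'_C$ its stabilizer in $\Gamma'$, and $U_C$ the part of $\Gamma'$ in the center of the unipotent radical of the stabilizer of $C$. There are a partial compactification $\mathcal M_C$ of $U_C\backslash\mathbb H_2$ and a map $p:\mathcal M_C\to X'$. The fibers of $p$ over points lying over $C$, within the strata over $C$, are $\Gamma_C'$-orbits. Near a point $\tilde w$ of such a stratum, $p$ is the quotient by the finite stabilizer of $\tilde w$ in $\Gamma'_C/U_C$.

If $\dim C=1$, and $C$ is put in the standard position $\mathbb Qe_4$, then $U_C=\{\omega\mapsto\omega+l\mathbb Z\}$ for some $l>0$, $\mathcal M_C$ has coordinates $(\tau,z,q)$ with $q=\mathbf e(\omega/l)$, and the stratum over $C$ is $\{q=0\}$ with $\tau\in\mathbb H_1$, $z\in\mathbb C$ arbitrary.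

If $\dim C=0$, and $C$ is put in the standard position $\mathbb Qe_3+\mathbb Qe_4$, then $U_C$ is a lattice $N\subset\mathrm{Sym}_2(\mathbb Q)$ of translations, and $\mathcal M_C$ is the interior of the closure of $N\backslash\mathbb H_2$ in the torus embedding of $N\otimes\mathbb C^*$ defined by $\Sigma_C$. The strata over $C$ belong to the cones $\sigma$ whose relative interior consists of positive definite matrices.
\end{itemize}

Two consequences make the charts usable.

\begin{itemize}
\item[(T3)] \emph{The stabilizer in (T2) is trivial, so $p$ is a local isomorphism at $\tilde w$.} Let $\gamma\in\Gamma_C'$ fix $\tilde w$. If $\dim C=1$, the $\{1,3\}$-block of $\gamma$ in \eqref{parabolic} preserves a lattice and fixes a point $\tau_0\in\mathbb H_1$, so it has finite order, and $\alpha=\pm1$. The eigenvalues of the block and $\alpha$ are eigenvalues of $\gamma$, so by neatness the block is $1$ and $\alpha=1$. By \eqref{paraction}, $\gamma$ acts on $z$ by $z\mapsto z+\lambda\tau+\mu$ with $\lambda,\mu\in\mathbb Q$. Since this fixes a point over $\tau_0\notin\mathbb R$,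 $\lambda=\mu=0$, and $\gamma\in U_C$. If $\dim C=0$, then $\gamma Z=MZ\,{}^t\!M+B$, and $S\mapsto MS\,{}^t\!M$ preserves $N$ and the cone $\sigma$ of the stratum of $\tilde w$. It permutes the primitive generators of the rays of $\sigma$ and fixes their sum, a positive definite matrix. As $M$ also preserves a lattice, it has finite order. Its eigenvalues are eigenvalues of $\gamma$, so by neatness $M=1$ and $\gamma\in U_C$.
\item[(T4)] \emph{If $g\in\Delta$ fixes a point $w$ lying over $C$, and $\tilde w\in\mathcal M_C$ is a preimage of $w$ in the strata over $C$, then $g$ has a lift $\gamma\in\Gamma_C$ with $\gamma\tilde w=\tilde w$, and via $p$ the action of $g$ near $w$ is that of $\gamma$ near $\tilde w$.} For any lift $\gamma$, the point $w=gw$ lies over both $\gamma C$ and $C$, so $\gamma C\in\Gamma'C$. Multiplying $\gamma$ by an element of $\Gamma'$ we get $\gamma\in\Gamma_C$. Then $p(\gamma\tilde w)=gw=w$, so $\gamma\tilde w\in\Gamma'_C\tilde w$ by (T2), and we correct $\gamma$ once more.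
\end{itemize}

\subsection{The models and the inertia group}

Let $Y$ be a smooth projective model of $\Gamma\backslash\mathbb H_2$ and let $\pi:Y'\to Y$ be the normalization of $Y$ in the function field $\mathbb C(X')$. Since $\mathbb C(X')^\Delta=\mathbb C(Y)$ and $Y$ is normal, $\Delta$ acts on $Y'$ and $Y=Y'/\Delta$. Let $f:Y'\dashrightarrow X'$ be the $\Delta$-equivariant bimeromorphic map. The closure of its graph is proper over the normal space $Y'$, so by Zariski's main theorem $f$ is defined outside a closed set of codimension at least $2$. By $f(E')$ for a prime divisor $E'$ we mean the image of the part of $E'$ where $f$ is defined.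

The form $\omega_G$ is $\Gamma$-invariant, and the charts below, which exist at every point of $X'$, show that it is meromorphic on the compact algebraic space $X'$. So it is a rational $k$-canonical form on $Y'$, invariant under $\Delta$, and hence one on $Y$.

Let $E\subset Y$ be a prime divisor, $E'\subset Y'$ a prime divisor over $E$, and $I\subset\Delta$ the group of elements acting trivially on $E'$. Let $y'\in E'$ be general: $Y'$ and $E'$ are smooth at $y'$, $f$ is defined at $y'$, the stabilizer of $y'$ in $\Delta$ is $I$, and $f(y')\notin\partial X'$ unless $f(E')\subset\partial X'$. Put $w=f(y')$. By equivariance $I$ fixes every point of $f(E')$.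

The finite group $I$ acts faithfully on the tangent space of $Y'$ at $y'$ and trivially on that of $E'$. An element that acts trivially on the normal line as well is unipotent of finite order, hence trivial. So $I$ is cyclic, of order $\nu$ say, with generator $g$. Linearizing the action, we get coordinates $(u_1,u_2,s)$ at $y'$ with $E'=\{s=0\}$ and $g:(u_1,u_2,s)\mapsto(u_1,u_2,\xi s)$, where $\xi$ is a primitive $\nu$-th root of unity. Then $(u_1,u_2,s^\nu)$ are coordinates of $Y$ at $\pi(y')$.

For functions and forms near $w$, $\operatorname{ord}_{E'}$ means the order along $E'$ after pullback by $f$. Three rules replace an explicit knowledge of $f$.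

\begin{lemma}\label{rules}
In the situation above the following hold.
\begin{itemize}
\item[(R1)] For a rational $k$-canonical form $\omega$ on $Y$, $\operatorname{ord}_{E'}(\pi^*\omega)=\nu\operatorname{ord}_E(\omega)+k(\nu-1)$. So $\operatorname{ord}_E(\omega)\ge0$ if and only if $\operatorname{ord}_{E'}(\pi^*\omega)\ge k(\nu-1)$.
\item[(R2)] If $h\not\equiv0$ is a $g$-invariant holomorphic function near $w$ that vanishes on $f(E')$ near $w$, then $\operatorname{ord}_{E'}(h)\ge\nu$.
\item[(R3)] If $x_1,\dots,x_r$ are nonzero meromorphic functions near $w$ and $\eta$ is a $3$-form that is a wedge product of some of the $dx_j/x_j$ and of holomorphic $1$-forms near $w$, then $\operatorname{ord}_{E'}(\eta)\ge-1$.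
\end{itemize}
\end{lemma}

In the applications of (R3) that use holomorphic $1$-forms, $X'$ is smooth at $w$.

\begin{proof}
(R1) follows from $d(s^\nu)=\nu s^{\nu-1}ds$. For (R2), $h\circ f$ is $g$-invariant and holomorphic at $y'$, and it is not identically $0$ because $f$ is bimeromorphic. So it is a power series in $u_1,u_2,s^\nu$. As it vanishes on $s=0$, it is divisible by $s^\nu$. For (R3), at a general point of $E'$ near $y'$ we have $x_j\circ f=s^{m_j}\cdot\mathrm{unit}$, so $f^*(dx_j/x_j)=m_j\,ds/s+(\text{holomorphic})$. A wedge product of such forms and of holomorphic forms has at most a simple pole along $s=0$, because $ds\wedge ds=0$.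
\end{proof}

In each case below we give a nowhere vanishing holomorphic function $\varepsilon$ near $w$ and put $\tilde F=\varepsilon^2F$, $\tilde G=\varepsilon^kG$, which will be holomorphic near $w$. They have the same orders along $E'$ as $F$ and $G$, and $\operatorname{ord}_{E'}(\tilde G)\ge0$. Since
\[
\operatorname{ord}_{E'}(\omega_G)=k\operatorname{ord}_{E'}(\tilde F)+\operatorname{ord}_{E'}(\tilde G)+k\operatorname{ord}_{E'}(dZ),
\]
by (R1) it suffices to show
\begin{equation}\label{star}
\operatorname{ord}_{E'}(\tilde F)+\operatorname{ord}_{E'}(dZ)\ \ge\ \nu-1 .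
\end{equation}
By \eqref{translate} we may move the situation by a symplectic matrix, replacing $F$ and $G$ by slash-translates. We write $\operatorname{ord}$ for $\operatorname{ord}_{E'}$. In every case the plan is that of Section~\ref{sec:curve}: multiply $\tilde F$, where necessary, by a product of coordinates to make it $g$-invariant, apply (R2), and pay for these coordinates with the logarithmic form in (R3).

\subsection{Interior points}\label{sec:interior}
Suppose $w\in X'^\circ$. Since $\Gamma'$ acts freely, $X'$ near $w$ is $\mathbb H_2$ near some $Z_0$, and $g$ lifts to $\gamma\in\Gamma$ with $\gamma Z_0=Z_0$. Take $\lambda_1,\lambda_2$, $x_1,x_2,x_3$, $\varepsilon$ as in Lemma~\ref{local}. The functions $\tilde F$ and $\tilde G$ are holomorphic.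

If $\nu=1$, the left side of \eqref{star} is at least $0=\nu-1$. Let $\nu>1$. Then $g$ acts nontrivially, and every coordinate $x_j$ with nontrivial eigenvalue vanishes on $f(E')\subset\operatorname{Fix}(g)$ near $w$.

\emph{Suppose $(\lambda_1^2,\lambda_2^2)\ne(1,1)$.} The function $\tilde Fx_1x_3$ is multiplied by $(\lambda_1\lambda_2)^{-2}\lambda_1^2\lambda_2^2=1$ under $g$, and it vanishes on $f(E')$ because $x_1$ or $x_3$ does. By (R2),
\[
\operatorname{ord}(\tilde F)+\operatorname{ord}(x_1)+\operatorname{ord}(x_3)\ge\nu .
\]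
Applying (R3) to $\dfrac{dx_1\wedge dx_2\wedge dx_3}{x_1x_2x_3}$ gives $\operatorname{ord}(dZ)\ge\operatorname{ord}(x_1)+\operatorname{ord}(x_2)+\operatorname{ord}(x_3)-1$. Adding, the left side of \eqref{star} is at least $\nu-1+\operatorname{ord}(x_2)\ge\nu-1$.

\emph{Suppose $\lambda_1^2=\lambda_2^2=1$.} As $g$ acts nontrivially, $\lambda_1\lambda_2=-1$, and by \eqref{mirrorcase} the fixed locus $\{x_2=0\}$ of $\gamma$ is a mirror of $\Gamma$ containing $f(E')$ near $w$. Here $\tilde F$ itself is $g$-invariant, and by hypothesis it vanishes on the mirror. So $\operatorname{ord}(\tilde F)\ge\nu$ by (R2), while $\operatorname{ord}(dZ)\ge0$. This is the only place where the hypothesis on mirrors is used.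

\subsection{Points over one-dimensional cusps}\label{sec:onedim}
Suppose $f(E')\subset\partial X'$ and $w$ lies over a one-dimensional cusp. After conjugation in $\mathrm{Sp}_4(\mathbb Q)$, which is transitive on lines, the cusp is $\mathbb Qe_4$. By (T2) and (T3), $(\tau,z,q)$ are local coordinates of $X'$ at $w$, with $\partial X'=\{q=0\}$. Both $F$ and $G$ are invariant under $U_C$, so they have Laurent expansions in $q$ with coefficients holomorphic in $\tau,z$. By Koecher's principle the exponents are nonnegative, and for the cusp form $F$ they are positive. So $F$ and $G$ are holomorphic at $w$, and $F$ vanishes on $\{q=0\}$.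

Take $\gamma$ as in (T4). It preserves a lattice, so $\alpha=\pm1$ in \eqref{parabolic}. It acts on $\tau$ by $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\mathrm{SL}_2(\mathbb Q)$, fixing $\tau_0=\tau(w)$, and $F(\gamma Z)=\det(CZ+D)^2F(Z)=(c\tau+d)^2F(Z)$. We are in the situation of Section~\ref{sec:curve} with $z$ and $q$ as additional variables. With
\[
x_1=\frac{\tau-\tau_0}{\tau-\bar\tau_0},\qquad\varepsilon=\tau-\bar\tau_0,\qquad\tilde F=\varepsilon^2F,\qquad j=c\tau_0+d,
\]
the computation \eqref{cayley1} gives $x_1\circ\gamma=j^{-2}x_1$ and $\tilde F\circ\gamma=j^2\tilde F$. So $\tilde Fx_1$ is $g$-invariant, and it vanishes on $f(E')\subset\{q=0\}$ near $w$. By (R2), $\operatorname{ord}(\tilde F)+\operatorname{ord}(x_1)\ge\nu$. Since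
\[
dZ=\mathrm{unit}\cdot x_1\cdot\frac{dx_1}{x_1}\wedge dz\wedge\frac{dq}q ,
\]
(R3) gives $\operatorname{ord}(dZ)\ge\operatorname{ord}(x_1)-1$. Adding, we obtain \eqref{star}.

\subsection{Points over zero-dimensional cusps}\label{sec:zerodim}
Suppose $f(E')\subset\partial X'$ and $w$ lies over a zero-dimensional cusp. After conjugation in $\mathrm{Sp}_4(\mathbb Q)$ it is $\mathbb Qe_3+\mathbb Qe_4$. Let $N^\vee=\{T:\operatorname{tr}(TN)\subset\mathbb Z\}$ and $\chi^T=\mathbf e(\operatorname{tr}TZ)$ for $T\in N^\vee$. By (T2) and (T3), $X'$ near $w$ is the affine torus embedding $X_\sigma=\operatorname{Spec}\mathbb C[\sigma^\vee\cap N^\vee]$ near a point of its closed orbit, where $\sigma$ is a cone of positive semidefinite matrices whose relative interior consists of positive definite ones. It may be singular at $w$, so power series in coordinates are not available, and holomorphy of $F$ and $G$ at $w$ requires an argument. We show that their Fourier series converge uniformly near $w$.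

\begin{lemma}\label{neighborhood}
There are a positive definite matrix $y_0$ and a neighborhood $\mathcal U$ of $w$ in $X_\sigma$ such that every torus point of $\mathcal U$ has $\operatorname{Im}Z\ge y_0$.
\end{lemma}

\begin{proof}
Let $T_1,\dots,T_m$ generate the monoid $\sigma^\vee\cap N^\vee$, let $L=\operatorname{span}\sigma$, and let $\sigma^\perp=L^\perp$ be the space of $T$ with $\operatorname{tr}(T\sigma)=0$. It is a face of $\sigma^\vee$, so it is spanned by the $T_i$ it contains. As $w$ lies in the closed orbit, $\chi^T(w)\ne0$ for $T\in\sigma^\perp\cap N^\vee$, while $\chi^{T_i}(w)=0$ for $T_i\notin\sigma^\perp$. The map $T\mapsto\log|\chi^T(w)|$ is additive on $\sigma^\perp\cap N^\vee$, so there is $y_w\in\mathrm{Sym}_2(\mathbb R)$ with $|\chi^T(w)|=e^{-2\pi\operatorname{tr}(Ty_w)}$ there. For every $R>0$ the conditions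
\[
|\operatorname{tr}(T_i(y-y_w))|<1\ \ (T_i\in\sigma^\perp),\qquad \operatorname{tr}(T_i(y-y_w))>R\ \ (T_i\notin\sigma^\perp),\qquad y=\operatorname{Im}Z,
\]
describe the torus points of a neighborhood of $w$, because $|\chi^{T_i}|=e^{-2\pi\operatorname{tr}(T_iy)}$.

Fix a complement $L'$ of $L$ in $\mathrm{Sym}_2(\mathbb R)$ and write $y-y_w=a+b$ with $a\in L'$, $b\in L$. For $T_i\in\sigma^\perp$ we have $\operatorname{tr}(T_ib)=0$. As these $T_i$ span $L^\perp$, the dual of $L'$, the first conditions give $|a|\le c$ for a constant $c$. Then $\operatorname{tr}(T_ib)\ge R-c'$ for $T_i\notin\sigma^\perp$, with a constant $c'$. The constants do not depend on $R$. Let $y_1$ be in the relative interior of $\sigma$. It is positive definite, so we can fix $y_0>0$ and $s>0$ such that $y_w+sy_1+a\ge y_0$ for all $|a|\le c$. Now choose $R>0$ with $R\ge c'+s\max_i\operatorname{tr}(T_iy_1)$. Then $\operatorname{tr}(T_i(b-sy_1))\ge0$ for all $i$, with equality for $T_i\in\sigma^\perp$. So $b-sy_1\in\sigma^{\vee\vee}=\sigma$ is positive semidefinite, and $y=(y_w+sy_1+a)+(b-sy_1)\ge y_0$.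
\end{proof}

Let $\sum a(T)\chi^T$ be the Fourier series of $F$ or $G$. Its exponents lie in $N^\vee$ and satisfy $T\ge0$, so $\operatorname{tr}(Ty)\ge0$ for all $y\in\sigma$, that is, $T\in\sigma^\vee$, and $\chi^T$ is regular on $X_\sigma$. By Lemma~\ref{neighborhood}, $|\chi^T|\le e^{-2\pi\operatorname{tr}(Ty_0)}$ on the torus points of $\mathcal U$, and by continuity on all of $\mathcal U$. As $\sum|a(T)|e^{-2\pi\operatorname{tr}(Ty_0)}<\infty$, the series converges uniformly on $\mathcal U$. So $F$ and $G$ are holomorphic at $w$. For $T>0$ and $0\ne y\in\sigma$ we have $\operatorname{tr}(Ty)>0$, so $T$ is not orthogonal to any nonzero face of $\sigma$, and $\chi^T$ vanishes on $X_\sigma$ minus the torus. By Lemma~\ref{neighborhood} the torus points of $\mathcal U$ come from $\mathbb H_2$, so near $w$ the complement of the torus is $\partial X'$. Hence the cusp form $F$ vanishes on $\partial X'$ near $w$.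

Put $\varepsilon=1$ and take $\gamma$ as in (T4): $\gamma Z=MZ\,{}^t\!M+B$. Since $\gamma$ preserves the intersection of a lattice with the Lagrangian plane $\mathbb Qe_3+\mathbb Qe_4$, we have $\det(CZ+D)=\pm1$ and $F(\gamma Z)=F(Z)$. So $\tilde F=F$ is $g$-invariant near $w$ and vanishes on $f(E')$, and (R2) gives $\operatorname{ord}(F)\ge\nu$. For a basis $S_1,S_2,S_3$ of $N^\vee$ the $\chi^{S_i}$ are nonzero meromorphic functions near $w$, and
\[
dZ=\mathrm{const}\cdot\frac{d\chi^{S_1}}{\chi^{S_1}}\wedge\frac{d\chi^{S_2}}{\chi^{S_2}}\wedge\frac{d\chi^{S_3}}{\chi^{S_3}},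
\]
so (R3) gives $\operatorname{ord}(dZ)\ge-1$. Adding, we obtain \eqref{star}.

\subsection{End of the proof}
The point $w$ lies in $X'^\circ$ or over a cusp of dimension $1$ or $0$, and if it lies over a cusp, then $f(E')\subset\partial X'$ by the choice of $y'$. So the three cases are exhaustive, and $\omega_G$ has no pole along any prime divisor of the smooth variety $Y$. Hence $\omega_G\in H^0(Y,kK_Y)$ for all $k\ge1$ and $G\in M_k(\Gamma)$. The map $G\mapsto\omega_G$ is injective because $F\ne0$, so $P_k(Y)\ge\dim M_k(\Gamma)$. By Baily--Borel, $\bigoplus_kM_k(\Gamma)$ is the homogeneous coordinate ring of a projective variety of dimension $3$. So there are $k_0$ and $c>0$ with $\dim M_k(\Gamma)\ge ck^3$ for all large $k$ divisible by $k_0$, and $Y$ has Kodaira dimension $3$. This proves Theorem~B.\hfill$\square$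

\section{Proof of Theorem~A and consequences}\label{sec:end}

\begin{proof}[Proof of Theorem~A]
If $\dim\mathfrak S^J_{2,t}>0$, Proposition~\ref{lift} gives $0\ne F\in S_2(\Gamma_t)$. By Proposition~\ref{mirrors}, $F$ vanishes on all mirrors of $\Gamma_t$. Theorem~B with $\Gamma=\Gamma_t$ shows that $\mathcal A_t=\Gamma_t\backslash\mathbb H_2$ is of general type.
\end{proof}

The Jacobi form was used only to produce $F$. So the following version holds, in which torsion is allowed (compare fact (iii) of the introduction).

\begin{corollary}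
If $S_2(\Gamma_t)\ne0$, then $\Gamma\backslash\mathbb H_2$ is of general type for every subgroup $\Gamma\subset\Gamma_t$ of finite index.
\end{corollary}

\begin{proof}
A nonzero $F\in S_2(\Gamma_t)$ lies in $S_2(\Gamma)$, and the mirrors of $\Gamma$ are mirrors of $\Gamma_t$. Apply Proposition~\ref{mirrors} and Theorem~B.
\end{proof}

\begin{remark}\label{necessary}
The condition on mirrors in Theorem~B is necessary for the extension statement. Suppose that $F\in S_2(\Gamma)$ does not vanish identically on some mirror. By Baily--Borel there are, for suitable even $k$, forms $G\in M_k(\Gamma)$ not vanishing identically on that mirror. Every nontrivial automorphism in $\Gamma/(\Gamma\cap\{\pm1\})$ fixing the mirror pointwise acts by $-1$ on the normal direction, by \eqref{mirrorcase}, so the inertia group has order $\nu=2$. The image of a general point of the mirror in $\Gamma\backslash\mathbb H_2$ is a smooth point. On a smooth model in which the image $E$ of the mirror is a divisor, the computation of (R1), applied to the quotient map $\mathbb H_2\to\Gamma\backslash\mathbb H_2$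 at a general point of the mirror, gives $0=2\operatorname{ord}_E(\omega_G)+k$. So $\operatorname{ord}_E(\omega_G)=-k/2<0$.
\end{remark}

\begin{proposition}
If $S_2(\Gamma_t)\ne0$ and $Y$ is a smooth projective model of $\mathcal A_t$, then
\[
P_k(Y)\ge\dim M_k(\Gamma_t)\quad(k\ge1),\qquad
\operatorname{vol}(K_Y)=\limsup_{k\to\infty}\frac{P_k(Y)}{k^3/6}\ \ge\ \frac{t^2}{1440}\prod_{p\mid t}\Big(1+\frac1{p^2}\Big).
\]
\end{proposition}

\begin{proof}
The first inequality is Theorem~B, which applies by Proposition~\ref{mirrors}. For the second, let $\mathcal L_\Gamma$ be the $\mathbb Q$-ample bundle of forms of weight $1$ on the Baily--Borel compactification of $\Gamma\backslash\mathbb H_2$. For $k$ divisible by a suitable $k_0$, $\dim M_k(\Gamma)=\frac{\mathcal L_\Gamma^3}6k^3+O(k^2)$. For $\Gamma_1\subset\Gamma_2$ of finite index, both containing $-1$, we have $\mathcal L_{\Gamma_1}^3=[\Gamma_2:\Gamma_1]\,\mathcal L_{\Gamma_2}^3$. By Igusa, the ring of forms of even weight for $\mathrm{Sp}_4(\mathbb Z)$ is the polynomial ring $\mathbb C[E_4,E_6,\chi_{10},\chi_{12}]$.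 So for even $k$
\[
\dim M_k(\mathrm{Sp}_4(\mathbb Z))\sim2\cdot\frac{k^3}{6\cdot4\cdot6\cdot10\cdot12}=\frac{k^3}{8640},\qquad\text{that is,}\qquad\mathcal L^3_{\mathrm{Sp}_4(\mathbb Z)}=\frac1{1440}.
\]

We compare $\Gamma_t$ with $\mathrm{Sp}_4(\mathbb Z)$ through $K=\Gamma_t\cap\mathrm{Sp}_4(\mathbb Z)$. First, $K$ is the stabilizer in $\mathrm{Sp}_4(\mathbb Z)$ of $\Lambda=\{v\in\mathbb Z^4:\langle v,e_4\rangle\equiv0\bmod t\}$, that is, of the line spanned by $e_4$ modulo $t$. Since $\mathrm{Sp}_4(\mathbb Z)$ is transitive on $\mathbb P^3(\mathbb Z/t)$,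
\[
[\mathrm{Sp}_4(\mathbb Z):K]=t^3\prod_{p\mid t}(1+p^{-1})(1+p^{-2}).
\]
Second, $K$ is the stabilizer in $\Gamma_t$ of $\mathbb Z^4=\Lambda+\mathbb Ze_2$, that is, of the cyclic subgroup of order $t$ generated by $e_2$ in $\Lambda^\vee/\Lambda\cong(\mathbb Z/t)^2$, which has the basis $e_2,\frac1te_4$. The group $\mathrm{SL}_2^{(24)}$ acts on $\Lambda^\vee/\Lambda$ through all of $\mathrm{SL}_2(\mathbb Z/t)$, so the orbit of this subgroup is $\mathbb P^1(\mathbb Z/t)$ and $[\Gamma_t:K]=t\prod_{p\mid t}(1+p^{-1})$. Therefore
\[
\mathcal L^3_{\Gamma_t}=\frac1{1440}\cdot\frac{[\mathrm{Sp}_4(\mathbb Z):K]}{[\Gamma_t:K]}=\frac{t^2}{1440}\prod_{p\mid t}(1+p^{-2}),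
\]
and the first inequality gives the bound.
\end{proof}

\begin{remark}
We do not claim the converse, that general type forces $\dim\mathfrak S^J_{2,t}>0$. For $t$ with $S_2(\Gamma_t)=0$ the method gives no information.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AMRT} Ash, Mumford, Rapoport, and Tai, \emph{Smooth compactifications of locally symmetric varieties}, Chapters II--III.

\bibitem{EZ} Eichler and Zagier, Theorems 4.1 and 4.2 (on Jacobi forms).

\bibitem{P} \emph{Irrationality of the moduli spaces of polarized abelian surfaces}, \texttt{https://archive.mpim-bonn.mpg.de/id/eprint/}\allowbreak\texttt{2577/1/preprint\_1994\_26.pdf}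

\end{thebibliography}

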